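\title{Binary relations under union, composition and residuals have no finite equational basis}

\begin{abstract}
We prove that the variety generated by the algebras of binary relations with union, composition and the two residuals of composition is not finitely axiomatizable: every equational basis needs unboundedly many variables. More generally, no class between the representable algebras and the variety they generate is axiomatizable by finitely many first-order sentences or by universal sentences with a bounded number of variables, and this remains true if any of intersection, the empty relation, the universal relation and the identity relation are added to the signature. The proof uses valid equations $\varepsilon_n$ that express a pigeonhole bound for chains carrying two colorings with $n$ colors, and finite algebras $A_n$ that violate $\varepsilon_n$ although their subalgebras with few generators are representable.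
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $U$ be a set. For binary relations $X,Y\subseteq U\times U$ put $X+Y=X\cup Y$ and
\begin{align*}
X;Y&=\{(u,v): \exists w\,((u,w)\in X \text{ and } (w,v)\in Y)\},\\
X\setminus Y&=\{(u,v): \forall w\in U\,((w,u)\in X\Rightarrow (w,v)\in Y)\},\\
Y/X&=\{(u,v): \forall w\in U\,((v,w)\in X\Rightarrow (u,w)\in Y)\}.
\end{align*}
Throughout the paper $\setminus$ denotes this operation, and the difference of two sets is written with a minus sign. A pair $(u,v)$ lies in $X\setminus Y$ if every $X$-predecessor of $u$ is a $Y$-predecessor of $v$, and in $Y/X$ if every $X$-successor of $v$ is a $Y$-successor of $u$. The two operations are the \emph{residuals} of composition: they give the largest solutions $Z$ of the inclusions $X;Z\subseteq Y$ and $Z;X\subseteq Y$, that is,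
\begin{equation}\label{eq:res}
X;Z\subseteq Y\iff Z\subseteq X\setminus Y,\qquad\qquad Z;X\subseteq Y\iff Z\subseteq Y/X .
\end{equation}

Let $\tau_0=\{+,\,;\,,\setminus,/\}$ and $\tau_1=\tau_0\cup\{\cdot\,,0,\top,1\}$, where on relations over $U$ the symbols $\cdot\,,0,\top,1$ stand for intersection, $\emptyset$, $U\times U$ and the identity relation $\mathrm{Id}_U$. For $\tau_0\subseteq\tau\subseteq\tau_1$ let $\mathbf R(\tau)$ be the class of \emph{representable} $\tau$-algebras: those isomorphic to a set of binary relations on some set $U$ that is closed under the operations in $\tau$, each interpreted as above. Let $\mathbf V(\tau)$ be the variety generated by $\mathbf R(\tau)$, that is, the class of all $\tau$-algebras satisfying every equation valid in $\mathbf R(\tau)$. A class is \emph{finitely axiomatizable} if it is the class of models of finitely many first-order sentences. For terms $s,s'$ we write $s\le s'$ for the equation $s+s'=s'$.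

It is known that the class $\mathbf R(\tau_0)$ and the variety $\mathbf V(\tau_0\cup\{\cdot\})$ are not finitely axiomatizable. We answer the following question from \cite{AM}.

\medskip
\noindent\textbf{Problem.} Is the variety $\mathbf V(+,\,;\,,\setminus,/)$ finitely axiomatizable?
\medskip

The laws that come to mind first are finite in number. Union is a semilattice operation, and composition is associative and distributes over union. In the presence of these laws the first equivalence in \eqref{eq:res} is equivalent to the two equations $x;(x\setminus y)\le y$ and $z\le x\setminus(x;z+y)$. Indeed, both follow from \eqref{eq:res}; conversely, if $x;z\le y$ then the second equation reads $z\le x\setminus y$, and if $z\le x\setminus y$ then $x;z\le x;(x\setminus y)\le y$. The same holds for $/$. This list is incomplete. Since $\mathrm{Id}_U\subseteq X\setminus X$, the equation $y\le y;(x\setminus x)$ is valid in $\mathbf R(\tau_0)$, but it fails in the two-element chain $0<1$ with all products equal to $0$ and all residuals equal to $1$, which satisfies the laws above. One may hope that a few further laws of this kind complete the list,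 because without intersection an equation seems unable to say two things about the same pair of points, and so seems to see little of the combinatorics of the base set. The two known facts point the other way, but neither decides the question: the first concerns a class whose axioms need not be equations, and the second uses an operation that is not available here. The answer is negative.

\begin{theorem}\label{thm:main}
The variety $\mathbf V(+,\,;\,,\setminus,/)$ is not finitely axiomatizable. It is not even axiomatizable by a (possibly infinite) set of equations whose number of variables is bounded.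
\end{theorem}

We prove a stronger statement. An algebra is \emph{$k$-generated} if it is generated by at most $k$ elements, and a \emph{universal sentence} is a sentence $\forall x_1\dots\forall x_k\,\varphi$ with $\varphi$ quantifier-free; equations are universal sentences.

\begin{theorem}\label{thm:strong}
Let $\tau_0\subseteq\tau\subseteq\tau_1$.
\begin{enumerate}
\item[(1)] For each $n\ge 3$ there are a $\tau_0$-equation $\varepsilon_n$ in $4n+2$ variables, valid in $\mathbf R(\tau_0)$, and a finite $\tau_1$-algebra $A_n$ such that $\varepsilon_n$ fails in $A_n$, while every $k$-generated subalgebra of the $\tau$-reduct of $A_n$ lies in $\mathbf R(\tau)$ whenever $k\ge1$ and $n>2^{4k}$.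
\item[(2)] If $k\ge 1$ and $n>2^{4k}$, then $\varepsilon_n$ does not follow from the set of all equations, or even of all universal sentences, in at most $k$ variables that are valid in $\mathbf R(\tau)$.
\item[(3)] No class $K$ with $\mathbf R(\tau)\subseteq K\subseteq\mathbf V(\tau)$ is axiomatizable by finitely many first-order sentences, or by universal sentences with a bounded number of variables.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is the case $\tau=\tau_0$, $K=\mathbf V(\tau_0)$ of part (3). The cases $K=\mathbf R(\tau_0)$ and $K=\mathbf V(\tau_0\cup\{\cdot\})$ give new proofs of the two known facts.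

The proof has three parts. The equation $\varepsilon_n$ (Section~\ref{sec:eq}) says that a certain kind of chain, whose points carry two colorings with $n$ colors each, has at most $n^2$ points. For every index set $I$ of colors there is an algebra $A_I$ (Section~\ref{sec:alg}) whose multiplication table allows such chains of every length; for $I=\{1,\dots,n\}$ this is the algebra $A_n$, and it violates $\varepsilon_n$. For countably infinite $I$ nothing prevents long chains, and $A_I$ is representable; this is the main work (Sections~\ref{sec:net} and~\ref{sec:rep}). Finally, $k$ elements of $A_n$ cannot separate all colors when $n>2^{4k}$, and a group of colors that are not separated behaves like an infinite group of colors, so the subalgebra generated by the $k$ elements embeds into $A_I$ with $I$ infinite (Section~\ref{sec:small}).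

\section{The equations $\varepsilon_n$}\label{sec:eq}

\subsection*{A coloring bound}
Consider points $u_0,\dots,u_M$. Suppose that each pair $(u_k,u_{k'})$ with $k<k'$ carries a letter $a$ or $b$, and that each point $u_k$ has two colors $i_k,j_k\in\{1,\dots,n\}$ such that $j_k\ne j_{k'}$ if the letter is $a$ and $i_k\neq i_{k'}$ if the letter is $b$. Then the pairs of colors $(i_k,j_k)$ are distinct, so $M<n^2$. (With $n^2$ points the situation does occur: give the points distinct pairs of colors, and use the letter $a$ if the second colors differ and $b$ otherwise.) We want an equation that states this bound. Three devices are needed.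

\emph{The chain.} Let $E=a+b$. All pairs $(u_k,u_{k'})$ with $k<k'$ must lie in $E$, not only the consecutive ones. The term $a\setminus a$ contains the identity relation, so $\bar E=(a\setminus a)+E$ is a reflexive relation containing $E$. The term $\sigma=\bar E\setminus E$ satisfies $\sigma\subseteq E$ and $E;\sigma\subseteq E$, so all its powers lie in $E$.

\emph{One coloring.} Let $p'$ and $q$ be points such that every $(p',u_k)$ lies in one of the relations $l'_1,\dots,l'_n$ and every $(u_k,q)$ lies in one of $r_1,\dots,r_n$. If $(p',q)$ lies outside all $l'_i;r_j$ with $i\ne j$, then the two indices at $u_k$ agree and define a color. If $(p',q)$ also lies outside all $l'_i;b;r_i$, then $b$-pairs have different colors.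

\emph{Two colorings.} One coloring gives no bound, since all pairs may carry the letter $a$. A second coloring needs a second pair of points $(p,q')$ that avoids a second term, on the same chain. This is where one would reach for intersection. The substitute is a union of residuals on the right side of an inequality. A counterexample $(p,q)$ lies outside both summands, and lying outside a residual produces a new point:
\begin{equation}\label{eq:two}
(p,q)\notin (C\setminus T)+(T'/D)\iff
\begin{cases}\exists p'\ \big((p',p)\in C,\ (p',q)\notin T\big)\quad\text{and}\\[2pt] \exists q'\ \big((q,q')\in D,\ (p,q')\notin T'\big).\end{cases}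
\end{equation}

\subsection*{The equation}
Let $n\ge1$. The variables are $a,b,l_i,l'_i,r_i,r'_i$ for $1\le i\le n$. Put
\[
E=a+b,\qquad \bar E=(a\setminus a)+E,\qquad \sigma=\bar E\setminus E,
\]
\[
L=\sum_i l_i,\qquad L'=\sum_i l'_i,\qquad R=\sum_i r_i,\qquad R'=\sum_i r'_i,
\]
\[
T=\sum_{i\ne j}l'_i;r_j+\sum_i l'_i;b;r_i,\qquad\qquad T'=\sum_{i\ne j}l_i;r'_j+\sum_i l_i;a;r'_i ,
\]
where composition binds more strongly than $+$ and the sums over $i\neq j$ are omitted for $n=1$. With $\sigma^{M}$ denoting the composition of $M$ copies of $\sigma$, let
\[
\varepsilon_n:\qquad (L/\bar E)\,;\,\sigma^{n^2}\,;\,(\bar E\setminus R)\ \le\ \big((L'/L)\setminus T\big)+\big(T'/(R\setminus R')\big).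
\]
Composition is associative in all algebras in which we evaluate $\varepsilon_n$, so brackets are omitted.

\begin{example}\label{ex:one}
Let $n=1$ and drop the indices, so that $T=l';b;r$ and $T'=l;a;r'$. Since $\bar E$ is reflexive, $l/\bar E\subseteq l$, $\sigma\subseteq a+b$ and $\bar E\setminus r\subseteq r$. So the left side of $\varepsilon_1$ is contained in $l;a;r+l;b;r$. By \eqref{eq:res} we have $(l'/l);l\subseteq l'$, hence $(l'/l);l;b;r\subseteq T$, hence $l;b;r\subseteq(l'/l)\setminus T$. In the same way $r;(r\setminus r')\subseteq r'$ gives $l;a;r;(r\setminus r')\subseteq T'$ and $l;a;r\subseteq T'/(r\setminus r')$. Each letter is caught by one of the two summands on the right. For $n\ge2$ a pair of the chain is caught in this way only if the colors of its ends agree, and the chain has to be long enough to contain such a pair.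
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (pp) at (0,1.6) {$p'$};
\node (p) at (0,-1.6) {$p$};
\node (q) at (8,1.6) {$q$};
\node (qq) at (8,-1.6) {$q'$};
\node (u) at (3,0) {$u_k$};
\node (v) at (5,0) {$u_{k'}$};
\draw[->] (pp) -- node[left] {$L'/L$} (p);
\draw[->] (q) -- node[right] {$R\setminus R'$} (qq);
\draw[->] (pp) -- node[above right] {$l'_i$} (u);
\draw[->] (p) -- node[below right] {$l_j$} (u);
\draw[->] (u) -- node[above] {$a$ or $b$} (v);
\draw[->] (v) -- node[above left] {$r_i$} (q);
\draw[->] (v) -- node[below left] {$r'_j$} (qq);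
\draw[->,dashed] (pp) -- node[above] {not in $T$} (q);
\draw[->,dashed] (p) -- node[below] {not in $T'$} (qq);
\end{tikzpicture}
\caption{Why a pair $(p,q)$ cannot be a counterexample to $\varepsilon_n$. Two points $u_k,u_{k'}$ of the chain have the same pair of colors $(i,j)$. If the letter between them is $b$, the upper path puts $(p',q)$ into $l'_i;b;r_i\subseteq T$; if it is $a$, the lower path puts $(p,q')$ into $l_j;a;r'_j\subseteq T'$.}
\label{fig:config}
\end{figure}

\begin{lemma}\label{lem:valid}
The equation $\varepsilon_n$ is valid in $\mathbf R(\tau_0)$ for every $n\ge1$.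
\end{lemma}

\begin{proof}
Evaluate the variables as relations on a set $U$ and let $M=n^2$. If $(u,v)\in\sigma$, then $(u,u)\in\bar E$ gives $(u,v)\in E$; so $\sigma\subseteq E$. By \eqref{eq:res}, $E;\sigma\subseteq\bar E;\sigma\subseteq E$. By induction $\sigma^j\subseteq E$ for all $j\ge1$.

Suppose that $(p,q)$ lies in the left side of $\varepsilon_n$ and not in the right side. There are points $u_0,\dots,u_M$ with $(p,u_0)\in L/\bar E$, $(u_{k-1},u_k)\in\sigma$ for $1\le k\le M$, and $(u_M,q)\in\bar E\setminus R$. Then $(u_k,u_{k'})\in E$ for $k<k'$, and $(u_k,u_{k'})\in\bar E$ for $k\le k'$. From $(u_0,u_k)\in\bar E$ we get $(p,u_k)\in L$, and from $(u_k,u_M)\in \bar E$ we get $(u_k,q)\in R$, for all $k$.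

By \eqref{eq:two} there are $p'$ and $q'$ with $(p',p)\in L'/L$, $(p',q)\notin T$, $(q,q')\in R\setminus R'$ and $(p,q')\notin T'$. The first condition turns $(p,u_k)\in L$ into $(p',u_k)\in L'$, and the third turns $(u_k,q)\in R$ into $(u_k,q')\in R'$.

For each $k$ choose $i_k$ with $(u_k,q)\in r_{i_k}$. We have $(p',u_k)\in l'_i$ for some $i$, and $i=i_k$, since otherwise $(p',q)\in l'_i;r_{i_k}\subseteq T$. Likewise choose $j_k$ with $(u_k,q')\in r'_{j_k}$; then $(p,u_k)\in l_j$ for some $j$, and $j=j_k$, since otherwise $(p,q')\in l_j;r'_{j_k}\subseteq T'$. Among the $n^2+1$ indices $k$ there are $k<k'$ with $i_k=i_{k'}=i$ and $j_k=j_{k'}=j$ (Figure~\ref{fig:config}). If $(u_k,u_{k'})\in a$, then $(p,q')\in l_j;a;r'_j\subseteq T'$. If $(u_k,u_{k'})\in b$, then $(p',q)\in l'_i;b;r_i\subseteq T$. Both are contradictions.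
\end{proof}

\section{The algebras $A_I$}\label{sec:alg}

\subsection*{Labels and their products}
We want an algebra in which $\varepsilon_n$ fails but which is as close to representable as possible. Its elements are sets of \emph{labels}. In a representation every pair of points will receive one label, and the product $\alpha\circ\beta$ of two labels is the set of labels allowed on $(u,w)$ when $(u,v)$ has label $\alpha$ and $(v,w)$ has label $\beta$. The labels are read off from Figure~\ref{fig:config}, and from now on $a,b,l_i,\dots$ and $E,L,\dots$ denote labels and sets of labels, named after the variables and terms that they will interpret.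

Let $I$ be a set with $|I|\ge3$. Take distinct labels forming the sets
\[
E=\{a,b\},\quad L=\{l_i:i\in I\},\quad L'=\{l'_i:i\in I\},\quad R=\{r_i:i\in I\},\quad R'=\{r'_i:i\in I\},
\]
and further labels $c,d,t,t',z,\theta,1,\infty$. Put
\[
\mathit{At}=E\cup L\cup L'\cup R\cup R'\cup\{c,d,t,t',z\},\qquad F=\mathit{At}\cup\{\theta\},\qquad \Omega=F\cup\{1,\infty\}.
\]
In Figure~\ref{fig:config}, the label $c$ is meant for $(p',p)$, $d$ for $(q,q')$ and $z$ for $(p,q)$; the labels $t,t'$ will be the values of $T,T'$. The label $1$ is for the diagonal. The pairs labeled from $F$ will form a strict partial order, and $\infty$ is for all remaining pairs; they need a label because residuals range over all of $U\times U$ (for instance $\emptyset\setminus Y=U\times U$). The label $\theta$ is a neutral label that constrains nothing.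

Define $\circ:\Omega\times\Omega\to\mathcal P(\Omega)$ by $1\circ\alpha=\alpha\circ1=\{\alpha\}$, by $\infty\circ\alpha=\alpha\circ\infty=\Omega$ for $\alpha\ne1$, and for $\alpha,\beta\in F$ by $\alpha\circ\beta=F$, except for the entries of Table~\ref{tab:mult}. Extend $\circ$ to subsets of $\Omega$ by $X\circ Y=\bigcup\{\alpha\circ\beta:\alpha\in X,\ \beta\in Y\}$, and write $X\circ\beta$ for $X\circ\{\beta\}$.

\begin{table}[ht]
\centering
\begin{tabular}{c|cccccc}
$\circ$ & $a$ & $b$ & $r_j$ & $r'_j$ & $l_j$ & $d$\\ \hline
$a$ & $E$ & $E$ & $R$ & $R'-\{r'_j\}$ & & \\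
$b$ & $E$ & $E$ & $R-\{r_j\}$ & $R'$ & & \\
$l_i$ & $L-\{l_i\}$ & $L$ & $\{z\}$ & $\{t'\}$ if $i\ne j$ & & \\
$l'_i$ & $L'$ & $L'-\{l'_i\}$ & $\{t\}$ if $i\ne j$ & & & \\
$c$ & & & & & $L'$ & \\
$r_i$ & & & & & & $R'$\\
\end{tabular}
\caption{The products $\alpha\circ\beta\neq F$ with $\alpha,\beta\in F$ (row $\alpha$, column $\beta$). All other products of labels in $F$, among them $l_i\circ r'_i$, $l'_i\circ r_i$ and $l'_i\circ r'_j$, are equal to $F$.}
\label{tab:mult}
\end{table}

The table contains what the failure of $\varepsilon_n$ requires. The term $T$ should have the small value $\{t\}$, so $l'_i\circ r_j=\{t\}$ for $i\ne j$, while $l'_i\circ r_i=F$ leaves room for a pair $(p',q)$ outside $T$. Since $l'_i\circ b\circ r_i$ must also be $\{t\}$, the product $l'_i\circ b$ omits $l'_i$ and $b\circ r_i$ omits $r_i$. The entries for $l_i$, $a$, $r'_i$ arise in the same way from $T'$. The entry $E\circ E=E$ allows chains of every length.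

The \emph{sorts} are the sets $E,L,L',R,R'$ and the singletons of the other labels in $F$; we write $c$ for the sort $\{c\}$, and so on. A pair $(\alpha,\beta)\in F^2$ is \emph{special} if $\alpha\circ\beta\ne F$. The special pairs have sorts
\[
EE,\quad ER,\quad ER',\quad LE,\quad LR,\quad LR',\quad L'E,\quad L'R,\quad cL,\quad Rd,
\]
and all pairs of these sorts are special except $(l_i,r'_i)$ and $(l'_i,r_i)$. We use the following facts, all visible in the table.
\begin{enumerate}
\item[(F1)] $S\circ E\subseteq S$ for $S\in\{E,L,L'\}$, $E\circ S\subseteq S$ for $S\in\{E,R,R'\}$, $c\circ L=L'$, $R\circ d=R'$, and $L\circ R=\{z\}$.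
\item[(F2)] $t\in l'_i\circ r_j$ and $t'\in l_i\circ r'_j$ for all $i,j$.
\item[(F3)] The labels in $R'\cup\{d,t,t',z,\theta\}$ are never the left factor of a special pair, and those in $L'\cup\{c,t,t',z,\theta\}$ are never the right factor.
\item[(F4)] For $\alpha,\beta\in F$ the product $\alpha\circ\beta$ is a nonempty subset of $F$, and it contains $\theta$ only if it equals $F$.
\end{enumerate}

\emph{Duality.} Let $*$ be the involution of $\Omega$ that exchanges $a\leftrightarrow b$, $l_i\leftrightarrow r_i$, $l'_i\leftrightarrow r'_i$, $c\leftrightarrow d$, $t\leftrightarrow t'$ and fixes $z,\theta,1,\infty$. Then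
\begin{equation}\label{eq:dual}
(\alpha\circ\beta)^*=\beta^*\circ\alpha^*\qquad(\alpha,\beta\in\Omega).
\end{equation}
Indeed, the map $(\alpha,\beta)\mapsto(\beta^*,\alpha^*)$ matches the entries of the table as follows: $l_i\circ a=L-\{l_i\}$ with $b\circ r_i=R-\{r_i\}$; $l_i\circ b=L$ with $a\circ r_i=R$; $l'_i\circ a=L'$ with $b\circ r'_i=R'$; $l'_i\circ b=L'-\{l'_i\}$ with $a\circ r'_i=R'-\{r'_i\}$; $c\circ l_i=L'$ with $r_i\circ d=R'$; $l'_i\circ r_j=\{t\}$ with $l_j\circ r'_i=\{t'\}$; and it permutes the entries of sort $EE$ and those of sort $LR$. The remaining products are $F$, $\Omega$ or involve $1$, and $F^*=F$, $\Omega^*=\Omega$. The \emph{dual} of a statement is obtained by reversing products and applying $*$; by \eqref{eq:dual} it need not be proved again.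

\begin{lemma}\label{lem:assoc}
The operation $\circ$ is associative on $\mathcal P(\Omega)$.
\end{lemma}

\begin{proof}
It suffices to compare $(\alpha\circ\beta)\circ\gamma$ and $\alpha\circ(\beta\circ\gamma)$ for labels $\alpha,\beta,\gamma$. If one of them is $1$, both sides are the product of the other two. Suppose that none is $1$ and one is $\infty$. If $\gamma=\infty$, then $\alpha\circ\beta$ contains a label different from $1$, so $(\alpha\circ\beta)\circ\gamma=\Omega$; otherwise $\alpha\circ\beta=\Omega$ and $(\alpha\circ\beta)\circ\gamma\supseteq\infty\circ\gamma=\Omega$. Dually the other side is $\Omega$.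

Let $\alpha,\beta,\gamma\in F$. Since $\theta\circ\gamma=F$, the set $(\alpha\circ\beta)\circ\gamma$ differs from $F$ only if $(\alpha,\beta)$ is special and $(\delta,\gamma)$ is special for all $\delta\in\alpha\circ\beta$. By (F3) the product $\alpha\circ\beta$ must then lie in $E$, $L$, $L'$ or $R$, which leaves the sorts
\[
EEE,\ EER,\ EER',\ LEE,\ LER,\ LER',\ L'EE,\ L'ER,\ cLE,\ cLR,\ ERd.
\]
Dually, $\alpha\circ(\beta\circ\gamma)\ne F$ is possible only for the duals of these sorts; this adds only $LRd$, the dual of $cLR$. Duality exchanges $LEE$ with $EER$, $L'EE$ with $EER'$, $L'ER$ with $LER'$, and $cLE$ with $ERd$, so seven cases remain. Let $e,e'\in E$.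
\begin{itemize}
\item $EEE$: both sides are $E$.
\item $LEE$: the set $l_i\circ e\subseteq L$ has at least two elements because $|I|\ge3$, and $S\circ a=S\circ b=L$ for every $S\subseteq L$ with at least two elements. So $(l_i\circ e)\circ e'=L=l_i\circ E=l_i\circ(e\circ e')$. The same argument with $L'$ in place of $L$ settles $L'EE$.
\item $LER$: both sides are $\{z\}$.
\item $L'ER$: $(l'_i\circ a)\circ r_j=L'\circ r_j\supseteq l'_j\circ r_j=F$ and $l'_i\circ(a\circ r_j)=l'_i\circ R\supseteq l'_i\circ r_i=F$. Further, $(l'_i\circ b)\circ r_j=(L'-\{l'_i\})\circ r_j$ and $l'_i\circ(b\circ r_j)=l'_i\circ(R-\{r_j\})$ are both $F$ if $i\ne j$ and both $\{t\}$ if $i=j$.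
\item $cLE$: $(c\circ l_i)\circ e=L'\circ e=L'$, and $c\circ(l_i\circ e)=L'$ as $l_i\circ e$ is a nonempty subset of $L$.
\item $cLR$: $(c\circ l_i)\circ r_j=L'\circ r_j=F$ and $c\circ(l_i\circ r_j)=c\circ z=F$.\qedhere
\end{itemize}
\end{proof}

\begin{remark}\label{rem:letters}
The case $LEE$ explains two choices. For $I=\{1,2\}$ associativity fails: $(l_1\circ a)\circ a=\{l_1\}$, but $l_1\circ(a\circ a)=L$. And a single letter $e$ with a single coloring would not do: from $e\circ e=\{e\}$ and $l'_i\circ e=L'-\{l'_i\}$ we would get $(l'_i\circ e)\circ e=L'\neq l'_i\circ(e\circ e)$, so one equation in three variables would expose the algebra. With two letters, $e\circ e'=E$ contains the letter that leaves the coloring in question unconstrained.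
\end{remark}

\subsection*{The algebra}
We do not take all subsets of $\Omega$. Let $A_I$ be the set of all $X\subseteq\Omega$ with
\begin{equation}\label{eq:member}
\infty\in X\Rightarrow X=\Omega,\qquad\qquad \theta\in X\Rightarrow F\subseteq X .
\end{equation}
Thus $A_I$ consists of the subsets of $\mathit{At}\cup\{1\}$ and the three sets $F$, $F\cup\{1\}$, $\Omega$. The operations are $X+Y=X\cup Y$, $X\cdot Y=X\cap Y$, $X;Y=X\circ Y$, $0=\emptyset$, $\top=\Omega$, $1=\{1\}$, and
\[
X\setminus Y=\{s\in\Omega: X\circ s\subseteq Y\},\qquad Y/X=\{s\in\Omega: s\circ X\subseteq Y\}.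
\]
The map $X\mapsto X^*$ preserves \eqref{eq:member}, and \eqref{eq:dual} gives $(X\setminus Y)^*=Y^*/X^*$.

The purpose of \eqref{eq:member} is to make residuals cheap to represent. For labels $\alpha,\beta$, the \emph{test labels} of the product $\alpha\circ\beta$ are: $\infty$ alone if the product is $\Omega$; $\theta$ alone if it is $F$; all its elements otherwise. By \eqref{eq:member},
\begin{equation}\label{eq:test}
\text{if $Y\in A_I$ and $\alpha\circ\beta\not\subseteq Y$, then some test label of $\alpha\circ\beta$ is not in $Y$.}
\end{equation}

\begin{lemma}\label{lem:closed}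
The set $A_I$ is closed under the operations above. Consequently, for $X,Y\in A_I$, the element $X\setminus Y$ is the largest $Z\in A_I$ with $X;Z\subseteq Y$, and $Y/X$ is the largest $Z\in A_I$ with $Z;X\subseteq Y$.
\end{lemma}

\begin{proof}
Condition \eqref{eq:member} is preserved by $\cup$ and $\cap$ and holds for $\emptyset$, $\Omega$, $\{1\}$.

\emph{Composition.} Let $X,Y\in A_I$ be nonempty. If $\infty\in X\cup Y$, say $X=\Omega$, then $X\circ Y=\Omega$, because $\Omega\circ1=\Omega$ and $\infty\circ s=\Omega$ for $s\neq1$. Otherwise $X,Y\subseteq F\cup\{1\}$ and $\infty\notin X\circ Y$. Let $\theta\in\alpha\circ\beta$ with $\alpha\in X$, $\beta\in Y$. If $\alpha,\beta\in F$, then $\alpha\circ\beta=F$ by (F4). If not, one of $\alpha,\beta$ is $1$ and the other is $\theta$; if $\alpha=1$, then $F\subseteq Y=1\circ Y\subseteq X\circ Y$, and the case $\beta=1$ is dual.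

\emph{Residuals.} Let $Z=X\setminus Y$. If $X=\emptyset$ or $Y=\Omega$, then $Z=\Omega$. Otherwise fix $\alpha\in X$; note $\infty\notin Y$. Then $\infty\notin Z$, since $\infty\in\alpha\circ\infty$. Suppose $\theta\in Z$. Then $\infty\notin X$, since $\infty\circ\theta=\Omega\not\subseteq Y$. So $X\subseteq F\cup\{1\}$, and $\theta\in\alpha\circ\theta\subseteq Y$ gives $F\subseteq Y$. For every $s\in F$ we have $X\circ s\subseteq F\subseteq Y$, so $F\subseteq Z$. The statement for $/$ is dual. The last claim holds because $X\circ Z'\subseteq Y$ if and only if $X\circ s\subseteq Y$ for all $s\in Z'$.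
\end{proof}

Write $A_n=A_{\{1,\dots,n\}}$ for $n\ge3$. This is a finite $\tau_1$-algebra.

\begin{lemma}\label{lem:fails}
For $n\ge3$ the equation $\varepsilon_n$ fails in $A_n$.
\end{lemma}

\begin{proof}
Evaluate each variable as the singleton of the label with the same name. The terms $E,L,L',R,R'$ then have the sets with the same names as values.

\emph{Left side.} The product $a\circ s$ is $\{a\}$ for $s=1$, and for $s\ne1$ it is $E$, $F$, $\Omega$ or a nonempty subset of $R$ or $R'$; so $\{a\}\setminus\{a\}=\{1\}$ and $\bar E=E\cup\{1\}$. Hence $\sigma=\{s\in E:E\circ s\subseteq E\}=E$ and $\sigma^{n^2}=E$. Further $L/\bar E=\{s\in L:s\circ E\subseteq L\}=L$ and $\bar E\setminus R=\{s\in R:E\circ s\subseteq R\}=R$. The left side is $L\circ E\circ R=L\circ R=\{z\}$.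

\emph{Right side.} The only special pairs with right factor in $L$ have left factor $c$, and $1\circ L=L$, $\infty\circ L=\Omega$; so $L'/L=\{c\}$. We have $l'_i\circ r_j=\{t\}$ for $i\neq j$ and $l'_i\circ b\circ r_i=(L'-\{l'_i\})\circ r_i=\{t\}$, so $T=\{t\}$. The product $c\circ s$ is $\{c\}$, $L'$, $F$ or $\Omega$, so $\{c\}\setminus\{t\}=\emptyset$. Dually $R\setminus R'=\{d\}$, $T'=\{t'\}$ and $\{t'\}/\{d\}=\emptyset$. The right side is $\emptyset$, which does not contain $z$.
\end{proof}

\section{Networks and their one-point extensions}\label{sec:net}

In this section and the next, $I$ is countably infinite. We build a representation of $A_I$ as the union of a chain of finite labeled partial orders, adding one point at a time.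

A \emph{network} is a nonempty set $V$ with a strict partial order $<$ and labels $\lambda(u,v)\in F$ for $u<v$ such that
\begin{equation}\label{eq:N}
\lambda(u,w)\in\lambda(u,v)\circ\lambda(v,w)\qquad\text{for all }u<v<w. \tag{N}
\end{equation}
We extend $\lambda$ to $V\times V$ by $\lambda(u,u)=1$ and $\lambda(u,v)=\infty$ if $u\ne v$ and $u\not<v$. Then the relation in \eqref{eq:N} holds for \emph{all} $u,v,w\in V$: it is trivial if $u=v$ or $v=w$; if neither factor is $1$ and one is $\infty$, the product is $\Omega$; and otherwise $u<v<w$. Reversing the order and giving the pair $(v,u)$ the label $\lambda(u,v)^*$ yields a network again, by \eqref{eq:dual}; this is the \emph{dual network}.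

Composition will require points $v$ inserted between two given points, and residuals will require points below or above two given points with prescribed labels. In every case the new point is comparable with many old points, and all new labels have to be chosen consistently. In a finite network only finitely many indices occur. An index in $I$ is \emph{fresh} if it occurs neither in a label of the network nor in one of the finitely many labels given in the statement at hand. Fresh indices are the only use of the infinity of $I$.

\begin{example}\label{ex:net}
Let $p<u_0<u_1<q$ with $\lambda(p,u_0)=\lambda(p,u_1)=l_1$, $\lambda(u_0,u_1)=b$, $\lambda(u_0,q)=r_1$, $\lambda(u_1,q)=r_2$, $\lambda(p,q)=z$. This is a network: $l_1\in l_1\circ b$, $r_1\in b\circ r_2$, and $z\in l_1\circ r_1=l_1\circ r_2$. Since $z\notin\{c\}\setminus\{t\}$, a representation must contain a point $p'$ with $\lambda(p',p)=c$ and $\lambda(p',q)\neq t$; the test label of $c\circ z=F$ is $\theta$, so we ask for $\lambda(p',q)=\theta$. Now $\lambda(p',u_0)$ and $\lambda(p',u_1)$ lie in $c\circ l_1=L'$, and fresh indices are not allowed: $\theta\in\lambda(p',u_0)\circ r_1$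 forces $\lambda(p',u_0)=l'_1$, and likewise $\lambda(p',u_1)=l'_2$. The remaining condition $l'_2\in l'_1\circ b$ holds because $1\ne2$, and this inequality was already guaranteed by $r_1\in b\circ r_2$. The forced colors are copied from labels to $q$, and the old network has made them distinct where needed. This is the pattern of all nontrivial cases below.
\end{example}

\subsection*{A new point below a given point}
Let $V$ be a finite network, $w\in V$ and $\beta\in F$. An \emph{up-assignment over $(w,\beta)$} is a map $g:\{o\in V:o\ge w\}\to F$ with $g(w)=\beta$ and
\begin{equation}\label{eq:U}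
g(o')\in g(o)\circ\lambda(o,o')\qquad\text{for all }w\le o<o'. \tag{U}
\end{equation}
Here $g(o)$ is the intended label from a new point below $w$ to $o$. For $o>w$, the \emph{type} of $o$ is the sort of $\lambda(w,o)$. We call $g$ with $g(w)=\beta$ \emph{standard} if its values at the points $o>w$ are as described in the item that applies to $\beta$, where $g(o)=\theta$ for all types not mentioned, and where the side conditions refer to all $w\le o_1<o$.
\begin{enumerate}
\item[(U0)] $\beta\in R'\cup\{d,t,t',z,\theta\}$: all values are $\theta$.
\item[(U1)] $\beta\in R$: $g(o)\in R'$ on type $d$.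
\item[(U2)] $\beta\in E$: $g(o)\in E,R,R'$ on types $E,R,R'$ respectively. Side condition: $g(o)\neq\lambda(o_1,o)$ whenever $g(o_1)=b$ and $\lambda(o_1,o)\in R$, or $g(o_1)=a$ and $\lambda(o_1,o)\in R'$.
\item[(U3)] $\beta\in L$: $g(o)\in L$ on type $E$, $g(o)=z$ on type $R$, $g(o)=t'$ on type $R'$. Side condition: $g(o)\ne g(o_1)$ whenever both lie in $L$ and $\lambda(o_1,o)=a$.
\item[(U4)] $\beta\in L'$: $g(o)\in L'$ on type $E$, $g(o)=t$ on type $R$. Side condition: $g(o)\ne g(o_1)$ whenever both lie in $L'$ and $\lambda(o_1,o)=b$.
\item[(U5)] $\beta=c$: $g(o)\in L'$ on type $L$, $g(o)=t$ on type $z$. Side condition: as in (U4).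
\end{enumerate}

\begin{lemma}\label{lem:std}
Every standard map is an up-assignment over $(w,\beta)$, and a standard map exists for every $(w,\beta)$.
\end{lemma}

\begin{proof}
The side conditions hold if all indexed values above $w$ have pairwise distinct fresh indices, so standard maps exist. Let $g$ be standard, $w\le o<o'$ and $s=\lambda(o,o')$. Condition \eqref{eq:U} needs checking only if $(g(o),s)$ is special. We use the following observation: if $o=w$ or $o$ has type $E$, and $s$ lies in $S\in\{E,R,R'\}$, then $o'$ has type $S$. For $o=w$ this is the definition, and otherwise $\lambda(w,o')\in E\circ S\subseteq S$ by \eqref{eq:N} and (F1).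

(U0) No value of $g$ is a left factor of a special pair, by (F3).

(U1) By (F3) only $o=w$, $s=d$ is special, and $g(o')\in R'=\beta\circ d$.

(U2) Let $g(o)\in E$; then $o=w$ or $o$ has type $E$. The pair is special if $s$ lies in $S\in\{E,R,R'\}$. Then $g(o')\in S$, and $g(o)\circ s$ is $S$, except that it is $S-\{s\}$ in the two situations covered by the side condition. Let $g(o)\in R$; then $o$ has type $R$, and the pair is special if $s=d$. Then $\lambda(w,o')\in R\circ d=R'$, so $g(o')\in R'=g(o)\circ d$. Values in $R'\cup\{\theta\}$ are not left factors.

(U3) Only $g(o)\in L$ matters; then $o=w$ or $o$ has type $E$. If $s\in E$, then $g(o')\in L$, and $g(o)\circ s$ is $L$ for $s=b$ and $L-\{g(o)\}$ for $s=a$, where the side condition applies. If $s\in R$, then $g(o')=z$. If $s\in R'$, then $g(o')=t'\in g(o)\circ s$ by (F2).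

(U4) Only $g(o)\in L'$ matters; then $o=w$ or $o$ has type $E$. If $s\in E$, then $g(o')\in L'$ and the side condition handles $s=b$. If $s\in R$, then $g(o')=t\in g(o)\circ s$ by (F2).

(U5) For $o=w$ the pair is special if $s\in L$, and then $g(o')\in L'=c\circ s$. Otherwise only $g(o)\in L'$ matters, with $o$ of type $L$. If $s\in E$, then $\lambda(w,o')\in L\circ E\subseteq L$, so $g(o')\in L'$ and the side condition handles $s=b$. If $s\in R$, then $\lambda(w,o')\in L\circ R=\{z\}$, so $g(o')=t\in g(o)\circ s$.
\end{proof}

To represent residuals we must be able to prescribe one more value. The difficulty lies in the cases where a standard map takes the value $t$ or $t'$ at a point where $\theta$ is required.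

\begin{lemma}\label{lem:presc}
Let $o^*>w$ and let $\gamma$ be a test label of $\beta\circ\lambda(w,o^*)$. Then there is an up-assignment $g$ over $(w,\beta)$ with $g(o^*)=\gamma$.
\end{lemma}

\begin{proof}
Let $s^*=\lambda(w,o^*)$. If the type of $o^*$ is not mentioned in the item that applies to $\beta$, then $(\beta,s^*)$ is not special, so $\gamma=\theta$, and every standard map works. This settles (U0). We treat the mentioned types.

(U1) Type $d$: here $\gamma\in R'$, and there is no side condition.

(U2) Put $g(o^*)=\gamma$ and use a fresh index for all other values in $R\cup R'$; the side condition then holds at all $o\ne o^*$, whatever the values in $E$ are. If $o^*$ has type $E$, nothing more is required. If $o^*$ has type $R$, let $g=a$ on type $E$. The side condition at $o^*$ concerns points $o_1$ with $g(o_1)=b$ and $\lambda(o_1,o^*)\in R$, which can only be $o_1=w$, where it follows from $\gamma\in\beta\circ s^*$; the alternative $g(o_1)=a$, $\lambda(o_1,o^*)\in R'$ would give $o^*$ type $R'$. If $o^*$ has type $R'$, let $g=b$ on type $E$ and argue in the same way with $a,b$ and $R,R'$ exchanged.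

(U3) Let $\beta=l_j$. If $o^*$ has type $E$, put $g(o^*)=\gamma$ and use distinct fresh indices at the other points of type $E$; the side condition for $(w,o^*)$ follows from $\gamma\in l_j\circ s^*$. If $o^*$ has type $R$, then $\gamma=z$. If $s^*=r'_k$ with $k\ne j$, then $\gamma=t'$. In these two cases every standard map works.

Let $s^*=r'_j$, so $\gamma=\theta$. Call a point $o<o^*$ \emph{tied} if $o=w$ or $o$ has type $E$, and $\lambda(o,o^*)\in R'$. Define a map $g_0$ of the form (U3) by $g_0(o)=l_k$ if $o$ is tied with $\lambda(o,o^*)=r'_k$, and by distinct fresh indices at the other points of type $E$. This agrees with $g_0(w)=l_j$. The side condition holds: if $o_1<o$ are tied with indices $k_1,k$ and $\lambda(o_1,o)=a$, then $r'_{k_1}\in a\circ r'_{k}$ by \eqref{eq:N}, so $k_1\ne k$; all other instances involve a fresh index. Let $g$ agree with $g_0$ except that $g(o^*)=\theta$. Instances of \eqref{eq:U} not involving $o^*$ hold by Lemma~\ref{lem:std}, and those with $o=o^*$ hold since $\theta$ is not a left factor. For $o<o'=o^*$ we need $g(o)\circ\lambda(o,o^*)=F$. This can fail only if $g(o)\in L$ and $\lambda(o,o^*)\in E\cup R\cup R'$.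 Labels in $E\cup R$ are impossible, since $o^*$ would have type $E$ or $R$. If the label is in $R'$, then $o$ is tied and the product is $l_k\circ r'_k=F$.

(U4) Let $\beta=l'_j$. Type $E$ is treated as in (U3), and if $s^*=r_k$ with $k\neq j$, then $\gamma=t$ and every standard map works. Let $s^*=r_j$, so $\gamma=\theta$. Call $o<o^*$ tied if $o=w$ or $o$ has type $E$, and $\lambda(o,o^*)\in R$; put $g(o)=l'_k$ if $o$ is tied with $\lambda(o,o^*)=r_k$, use distinct fresh indices at the other points of type $E$, and change the standard value at $o^*$ to $\theta$. If $o_1<o$ are tied with indices $k_1,k$ and $\lambda(o_1,o)=b$, then $r_{k_1}\in b\circ r_k$, so $k_1\neq k$. For $o<o^*$ with $g(o)\in L'$, the label $\lambda(o,o^*)$ is not in $E$, since $o^*$ has type $R$; if it is in $R$, the product is $l'_k\circ r_k=F$; otherwise the pair is not special.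

(U5) If $o^*$ has type $L$, put $g(o^*)=\gamma\in L'$ and use distinct fresh indices at the other points of type $L$. Let $s^*=z$, so $\gamma=\theta$; this is the situation of Example~\ref{ex:net}. Call $o<o^*$ tied if $o$ has type $L$ and $\lambda(o,o^*)\in R$; put $g(o)=l'_k$ if $o$ is tied with $\lambda(o,o^*)=r_k$, use distinct fresh indices at the other points of type $L$, and change the standard value at $o^*$ to $\theta$. The side condition for tied points follows from $r_{k_1}\in b\circ r_k$ as in (U4). We have $c\circ z=F$. For $o<o^*$ of type $L$, the label $\lambda(o,o^*)$ is not in $E$, since $o^*$ would have type $L$; if it is in $R$, the product is $l'_k\circ r_k=F$; otherwise the pair is not special.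
\end{proof}

An \emph{extension} of a network $V$ by a point $v$ is a network on $V\cup\{v\}$, $v\notin V$, whose order and labels restrict to those of $V$.

\begin{corollary}\label{cor:add}
Let $V$ be a finite network.
\begin{enumerate}
\item[(a)] For $w\in V$ and $\beta\in F$ there is an extension by a point $v$ such that nothing is below $v$, $v<o\iff w\le o$, and $\lambda(v,w)=\beta$. If $o^*>w$ and $\gamma$ is a test label of $\beta\circ\lambda(w,o^*)$, one can also have $\lambda(v,o^*)=\gamma$.
\item[(b)] The dual statement, about a new point above a given point, holds.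
\item[(c)] There is an extension by a point incomparable with all points of $V$.
\end{enumerate}
\end{corollary}

\begin{proof}
For (a) put $\lambda(v,o)=g(o)$ with $g$ from Lemma~\ref{lem:std} or~\ref{lem:presc}; the new instances of \eqref{eq:N} have the form $v<o<o'$ and are \eqref{eq:U}. For (b) apply (a) to the dual network. In (c) there are no new instances of \eqref{eq:N}.
\end{proof}

\subsection*{A new point between two given points}
For $u\in V$ and $\alpha\in F$, a \emph{down-assignment under $(u,\alpha)$} is a map $f:\{o\in V:o\le u\}\to F$ with $f(u)=\alpha$ and $f(o)\in\lambda(o,o_1)\circ f(o_1)$ for $o<o_1\le u$. This is the dual notion. For $o<u$ the type of $o$ is now the sort of $\lambda(o,u)$. By the dual of Lemma~\ref{lem:std}, maps of the following standard forms are down-assignments and exist; again $f(o)=\theta$ on the types not mentioned.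
\begin{enumerate}
\item[(D0)] $\alpha\in L'\cup\{c,t,t',z,\theta\}$: all values below $u$ are $\theta$.
\item[(D1)] $\alpha\in L$: $f(o)\in L'$ on type $c$.
\item[(D2)] $\alpha\in E$: $f(o)\in E,L,L'$ on types $E,L,L'$ respectively. Side condition, for $o<o_1\le u$: $f(o)\ne\lambda(o,o_1)$ whenever $f(o_1)=a$ and $\lambda(o,o_1)\in L$, or $f(o_1)=b$ and $\lambda(o,o_1)\in L'$.
\item[(D3--5)] For $\alpha\in R$, $\alpha\in R'$, $\alpha=d$ the values below $u$ lie in $R\cup\{z,t,\theta\}$, $R'\cup\{t',\theta\}$, $R'\cup\{t',\theta\}$ respectively; the details are not needed.
\end{enumerate}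

\begin{lemma}\label{lem:insert}
Let $V$ be a finite network, $u<w$, $\alpha,\beta\in F$ and $\lambda(u,w)\in\alpha\circ\beta$. Then there is an extension by a point $v$ with $o<v\iff o\le u$, $v<o\iff w\le o$, $\lambda(u,v)=\alpha$ and $\lambda(v,w)=\beta$.
\end{lemma}

\begin{proof}
The extended relation is a strict partial order, because $o<v<o'$ implies $o\le u<w\le o'$. We put $\lambda(o,v)=f(o)$ and $\lambda(v,o')=g(o')$ for a standard down-assignment $f$ under $(u,\alpha)$ and a standard up-assignment $g$ over $(w,\beta)$. This takes care of the instances of \eqref{eq:N} in which $v$ is the largest or the smallest point. The instances with $v$ in the middle couple the choices of $f$ and $g$: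
\begin{equation}\label{eq:C}
\lambda(o,o')\in f(o)\circ g(o')\qquad\text{for all }o\le u,\ o'\ge w. \tag{C}
\end{equation}
For $(o,o')=(u,w)$ this is the hypothesis, and it needs checking only if $(f(o),g(o'))$ is special. The following lists show, for each sort of $\alpha$ or $\beta$, the sorts of those values of a standard $f$ that can be left factors of special pairs and of those values of a standard $g$ that can be right factors; for the sorts not listed there are none.
\[
\begin{array}{c|ccccc}
\alpha & E & L & L' & c & R\\ \hline
f & E,L,L' & L,L' & L' & c & R
\end{array}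
\qquad
\begin{array}{c|ccccc}
\beta & E & R & R' & d & L\\ \hline
g & E,R,R' & R,R' & R' & d & L
\end{array}
\]
Comparing with the list of special pairs, a special pair $(f(o),g(o'))$ can occur only if the sorts of $(\alpha,\beta)$ are
\[
(E,E),\ (E,R),\ (E,R'),\ (L,E),\ (L,R),\ (L,R'),\ (L',E),\ (L',R),\ (c,L),\ (R,d).
\]
In all other cases any standard $f,g$ will do. Passing to the dual network replaces $(\alpha,\beta)$ by $(\beta^*,\alpha^*)$ and exchanges $(E,R)$ with $(L,E)$, $(E,R')$ with $(L',E)$, $(L,R')$ with $(L',R)$, and $(c,L)$ with $(R,d)$. Six cases remain. Let $m$ be a fresh index.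

\emph{Case $(E,E)$.} Here $\lambda(u,w)\in E$. Let $f$ be $a,l_m,l'_m$ on types $E,L,L'$ and let $g$ be $a,r_m,r'_m$ on types $E,R,R'$. The side conditions hold because $m$ occurs in no label of $V$. Count $u$ and $w$ as points of type $E$, and let $o$ have type $S\in\{E,L,L'\}$ and $o'$ type $S'\in\{E,R,R'\}$. By \eqref{eq:N} and (F1), $\lambda(o,w)\in S$ and $\lambda(u,o')\in S'$.
\begin{itemize}
\item $S'=E$: by (F1), $\lambda(o,o')\in S$. The product $f(o)\circ g(o')$ is $E$ if $S=E$, and contains $L-\{l_m\}$ or $L'-\{l'_m\}$ if $S=L$ or $L'$.
\item $S=E$, $S'\in\{R,R'\}$: by (F1), $\lambda(o,o')\in S'$, and the product contains $R-\{r_m\}$ or $R'-\{r'_m\}$.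
\item $S=L$, $S'=R$: $\lambda(o,o')\in\lambda(o,u)\circ\lambda(u,o')=\{z\}=l_m\circ r_m$.
\item In the other cases the product is $l_m\circ r'_m$, $l'_m\circ r_m$ or $l'_m\circ r'_m$, which is $F$. This is why the same index $m$ is used on both sides.
\end{itemize}

\emph{Case $(E,R)$.} Let $\beta=r_j$ and $\lambda(u,w)=r_i$, where $i\neq j$ if $\alpha=b$. For $o$ of type $L'$ condition \eqref{eq:C} asks for $\lambda(o,w)\in f(o)\circ r_j$, which forces $f(o)=l'_j$ if $\lambda(o,w)\neq t$. So let $f=a$ on type $E$, $f=l_m$ on type $L$, and on type $L'$ let $f(o)=l'_j$ if $\lambda(o,w)\ne t$ and $f(o)=l'_m$ if $\lambda(o,w)=t$. Let $g=r'_m$ on type $d$. The side condition of (D2) is at stake only if $f(o)=l'_j$, $f(o_1)=b$ and $\lambda(o,o_1)\in L'$; then $o_1=u$ and $\alpha=b$. If $\lambda(o,u)=l'_k$, then $\lambda(o,w)\in l'_k\circ r_i$ is not $t$, so $k=i\ne j$, as required. To check \eqref{eq:C}, let $o'=w$ first.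
\begin{itemize}
\item $o$ of type $E$: $\lambda(o,w)\in E\circ r_i\subseteq R=a\circ r_j$.
\item $o$ of type $L$: $\lambda(o,w)\in L\circ r_i=\{z\}=l_m\circ r_j$.
\item $o$ of type $L'$: either $\lambda(o,w)=t\in l'_m\circ r_j$, or the product is $l'_j\circ r_j=F$.
\end{itemize}
Now let $o'$ have type $d$. If $o=u$ or $o$ has type $E$, then $\lambda(o,w)\in R$, so $\lambda(o,o')\in R\circ d=R'$ and $\lambda(o,o')\in R'-\{r'_m\}\subseteq f(o)\circ r'_m$. If $o$ has type $L$, the product is $l_m\circ r'_m=F$, and pairs of sort $L'R'$ are not special.

\emph{Case $(E,R')$.} Let $\beta=r'_j$ and $\lambda(u,w)=r'_i$, where $i\ne j$ if $\alpha=a$. Here $g=\theta$ above $w$, so only $o'=w$ matters. Let $f=b$ on type $E$, $f=l'_m$ on type $L'$, and on type $L$ let $f(o)=l_j$ if $\lambda(o,w)\neq t'$ and $f(o)=l_m$ if $\lambda(o,w)=t'$. The side condition is at stake only if $f(o)=l_j$, $o_1=u$ and $\alpha=a$. If $\lambda(o,u)=l_k$, then $\lambda(o,w)\in l_k\circ r'_i$ is not $t'$, so $k=i\neq j$. As for \eqref{eq:C}: on type $E$, $\lambda(o,w)\in E\circ r'_i\subseteq R'=b\circ r'_j$; on type $L$, either $\lambda(o,w)=t'\in l_m\circ r'_j$ or the product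 is $l_j\circ r'_j=F$; on type $L'$ the product is $l'_m\circ r'_j=F$.

\emph{Case $(L,R)$.} Let $\alpha=l_i$, $\beta=r_j$. Let $f=l'_j$ on type $c$ and $g=r'_i$ on type $d$. The products other than $\alpha\circ\beta$ that do not involve $\theta$ are $l'_j\circ r_j$, $l_i\circ r'_i$ and $l'_j\circ r'_i$, and all are $F$.

\emph{Case $(L,R')$.} The values of $f$ below $u$ lie in $L'\cup\{\theta\}$, and $g=\theta$ above $w$. Pairs of sort $L'R'$ are not special, so only $(u,w)$ matters.

\emph{Case $(c,L)$.} Here $f=\theta$ below $u$ and $\lambda(u,w)\in c\circ\beta=L'$. A special pair other than $(\alpha,\beta)$ arises for $o=u$ and $g(o')\in L$, that is, $o'$ of type $E$. Then $\lambda(u,o')\in L'\circ E\subseteq L'=c\circ g(o')$.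
\end{proof}

\section{Representation of $A_I$ for countably infinite $I$}\label{sec:rep}

\begin{proposition}\label{prop:rep}
If $I$ is countably infinite, then $A_I$ is isomorphic, as a $\tau_1$-algebra, to an algebra of binary relations. Hence its $\tau$-reduct lies in $\mathbf R(\tau)$ for $\tau_0\subseteq\tau\subseteq\tau_1$.
\end{proposition}

\begin{proof}
We construct a network $(V,<,\lambda)$ with the following properties.
\begin{enumerate}
\item[(S1)] If $u,w\in V$, $\alpha,\beta\in\Omega-\{1\}$ and $\lambda(u,w)\in\alpha\circ\beta$, then there is $v$ with $\lambda(u,v)=\alpha$ and $\lambda(v,w)=\beta$.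
\item[(S2)] If $v,w\in V$, $\alpha\in\Omega-\{1\}$ and $\gamma$ is a test label of $\alpha\circ\lambda(v,w)$, then there is $u$ with $\lambda(u,v)=\alpha$ and $\lambda(u,w)=\gamma$.
\item[(S3)] If $u,v\in V$, $\beta\in\Omega-\{1\}$ and $\gamma$ is a test label of $\lambda(u,v)\circ\beta$, then there is $w$ with $\lambda(v,w)=\beta$ and $\lambda(u,w)=\gamma$.
\end{enumerate}

\emph{Each single instance can be met by extending a finite network by one point.} In (S1), if $\alpha,\beta\in F$, then $\lambda(u,w)\in F$, so $u<w$, and Lemma~\ref{lem:insert} applies. If $\alpha\in F$ and $\beta=\infty$, add $v$ above $u$ with $\lambda(u,v)=\alpha$ by Corollary~\ref{cor:add}(b); nothing is above $v$ and $v\ne w$, so $\lambda(v,w)=\infty$. The case $\alpha=\infty$, $\beta\in F$ is dual, and for $\alpha=\beta=\infty$ add an incomparable point. In (S2) let $s=\lambda(v,w)$. If $\alpha=\infty$, then $\gamma=\infty$ (also for $s=1$); add an incomparable point. Let $\alpha\in F$ and add $u$ below $v$ with $\lambda(u,v)=\alpha$ by Corollary~\ref{cor:add}(a). If $s=1$, then $v=w$ and $\gamma=\alpha$. If $s=\infty$, then $\gamma=\infty$, and $\lambda(u,w)=\infty$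 because $v\not\le w$. If $s\in F$, then $v<w$, and the second sentence of Corollary~\ref{cor:add}(a) gives $\lambda(u,w)=\gamma$. Property (S3) is dual to (S2).

\emph{The chain.} Take the points from $\mathbb N$. An instance of (S1)--(S3) is given by its number, two points and two labels. As $\Omega$ is countable, we can list all such data in a sequence in which each occurs infinitely often. Start with a one-point network $V_0$. Given the finite network $V_j$, if the two points of the $j$th datum lie in $V_j$ and the hypothesis of the instance holds, let $V_{j+1}$ be an extension by one point that meets it; otherwise let $V_{j+1}=V_j$. Extensions do not change the labels of old pairs, including the labels $\infty$. So the union $V$ is a network, every instance in $V$ is treated at some stage at which its points are present, and it remains met afterward.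

\emph{The representation.} For $X\in A_I$ let $h(X)=\{(u,v)\in V\times V:\lambda(u,v)\in X\}$. As each pair has exactly one label, $h$ preserves $\cup$ and $\cap$, and $h(\emptyset)=\emptyset$, $h(\Omega)=V\times V$, $h(\{1\})=\mathrm{Id}_V$. Every label occurs in $V$: the label $1$ on the diagonal, and the others by (S2) with $v=w$. Hence $h$ is injective.

\emph{Composition.} If $\lambda(u,v)\in X$ and $\lambda(v,w)\in Y$, then $\lambda(u,w)\in\lambda(u,v)\circ\lambda(v,w)\subseteq X;Y$. Conversely, let $\lambda(u,w)\in\alpha\circ\beta$ with $\alpha\in X$, $\beta\in Y$. We need $v$ with $\lambda(u,v)=\alpha$ and $\lambda(v,w)=\beta$. Take $v=u$ if $\alpha=1$, take $v=w$ if $\beta=1$, and otherwise use (S1).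

\emph{Residuals.} Let $s=\lambda(v,w)$. If $s\in X\setminus Y$ and $\lambda(u,v)\in X$, then $\lambda(u,w)\in X\circ s\subseteq Y$; so $(v,w)\in h(X)\setminus h(Y)$. If $s\notin X\setminus Y$, there is $\alpha\in X$ with $\alpha\circ s\not\subseteq Y$, and we need $u$ with $\lambda(u,v)\in X$ and $\lambda(u,w)\notin Y$. If $\alpha=1$, then $s\notin Y$ and $u=v$ works. If $\alpha\ne1$, then \eqref{eq:test} gives a test label $\gamma\notin Y$ of $\alpha\circ s$, and (S2) gives $u$. The same argument with (S3) shows that $h$ preserves $/$.
\end{proof}

\begin{remark}\label{rem:theta}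
The restriction to test labels in (S2), and with it condition \eqref{eq:member}, cannot be dropped from this construction. Since $a\in z\circ a$, property (S1) yields points $w<o^*<o$ with $\lambda(w,o^*)=z$ and $\lambda(o^*,o)=\lambda(w,o)=a$. Although $l_1\in a\circ z=F$ for $1\in I$, no point $v$ has $\lambda(v,w)=a$ and $\lambda(v,o^*)=l_1$, because $\lambda(v,o)$ would lie in both $a\circ a=E$ and $l_1\circ a\subseteq L$. Such a point would be needed to show $(w,o^*)\notin h(\{a\})\setminus h(F-\{l_1\})$, but $F-\{l_1\}$ is not in $A_I$. We can leave this set out because the signatures $\tau\subseteq\tau_1$ contain no complementation.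
\end{remark}

\section{Subalgebras of $A_n$ with few generators}\label{sec:small}

Let $I$ be any set with $|I|\ge3$ and let $\mathcal P$ be a partition of $I$. For a block $B$ put $l_B=\{l_i:i\in B\}$, and define $l'_B,r_B,r'_B$ in the same way. The \emph{cells} are the sets $l_B,l'_B,r_B,r'_B$ for $B\in\mathcal P$ and the singletons of the labels without index; they partition $\Omega$. Let $A_I^{\mathcal P}$ be the set of all $X\in A_I$ that are unions of cells.

A permutation of $I$ acts on $\Omega$, simultaneously on the four indexed sorts. The action preserves $\circ$, since Table~\ref{tab:mult} refers only to equality of indices, and it preserves \eqref{eq:member}; so it induces an automorphism of $A_I$. A set $X\in A_I$ is a union of cells if and only if it is fixed by all permutations that map each block to itself. The common fixed points of a set of automorphisms form a subalgebra, so $A_I^{\mathcal P}$ is a $\tau_1$-subalgebra of $A_I$. The next lemma says that it sees of each block only whether it is a singleton.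

\begin{lemma}\label{lem:blocks}
Let $\mathcal P$ and $\mathcal P'$ be partitions of sets $I$ and $I'$ with at least three elements each, and let $\pi:\mathcal P\to\mathcal P'$ be a bijection such that $B$ is a singleton if and only if $\pi(B)$ is. Then $A_I^{\mathcal P}\cong A_{I'}^{\mathcal P'}$ as $\tau_1$-algebras.
\end{lemma}

\begin{proof}
Let $\Gamma$ map $l_B,l'_B,r_B,r'_B$ to $l_{\pi(B)},l'_{\pi(B)},r_{\pi(B)},r'_{\pi(B)}$ and each singleton of a label without index to itself. This is a bijection between the cells for $\mathcal P$ and those for $\mathcal P'$. Extended by unions, it is a bijection between the unions of cells that preserves arbitrary unions and intersections and maps $L,L',R,R',F,\Omega$ to the corresponding sets for $I'$. It respects \eqref{eq:member}, so it restricts to a bijection $A_I^{\mathcal P}\to A_{I'}^{\mathcal P'}$ preserving $+,\cdot\,,0,\top,1$.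

Since $\circ$ distributes over unions, $\Gamma$ preserves $\circ$ if it does so on cells. For blocks $B,C$ Table~\ref{tab:mult} gives the following. The product $l_B\circ a=\bigcup_{i\in B}(L-\{l_i\})$ is $L-l_B$ if $B$ is a singleton and $L$ otherwise; the products $l'_B\circ b$, $b\circ r_B$, $a\circ r'_B$ are described in the same way with $L',R,R'$. Next, $l_B\circ b=L$, $l'_B\circ a=c\circ l_B=L'$, $a\circ r_B=R$, $b\circ r'_B=r_B\circ d=R'$ and $l_B\circ r_C=\{z\}$. The product $l'_B\circ r_C$ is $\{t\}$ if $B\ne C$ and $F$ if $B=C$, and $l_B\circ r'_C$ is $\{t'\}$ if $B\ne C$ and $F$ if $B=C$. The remaining products of cells are $E$, $F$ or $\Omega$, or have a factor $\{1\}$. This description depends only on equality of blocks and on which blocks are singletons, so $\Gamma$ preserves it.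

Finally, $A_I^{\mathcal P}$ is closed under the residuals of $A_I$, so by Lemma~\ref{lem:closed} the element $X\setminus Y$ is the largest $Z\in A_I^{\mathcal P}$ with $X;Z\subseteq Y$, and likewise for $/$ and for $A_{I'}^{\mathcal P'}$. As $\Gamma$ is an order isomorphism preserving composition, it preserves the residuals.
\end{proof}

\begin{proposition}\label{prop:small}
Let $\tau_0\subseteq\tau\subseteq\tau_1$, $k\ge1$ and $n>2^{4k}$. Then every $k$-generated subalgebra of the $\tau$-reduct of $A_n$ lies in $\mathbf R(\tau)$.
\end{proposition}

\begin{proof}
Let $X_1,\dots,X_k\in A_n$. Each $X_j$ determines four subsets of $\{1,\dots,n\}$, namely the sets of indices $i$ with $l_i\in X_j$, $l'_i\in X_j$, $r_i\in X_j$, $r'_i\in X_j$. Let $\mathcal P$ be the partition in which two indices are equivalent if they belong to the same ones among these $4k$ sets. It has at most $2^{4k}$ blocks, and $X_1,\dots,X_k\in A_n^{\mathcal P}$. Since $n>2^{4k}$, some block has at least two elements. Replace every such block by a countably infinite set. This gives a countably infinite set $I'$ with a partition $\mathcal P'$ and a bijection $\pi$ as in Lemma~\ref{lem:blocks}.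 So the subalgebra generated by $X_1,\dots,X_k$ is contained in $A_n^{\mathcal P}\cong A_{I'}^{\mathcal P'}\subseteq A_{I'}$. By Proposition~\ref{prop:rep} it lies in $\mathbf R(\tau)$, as this class is closed under subalgebras and isomorphisms.
\end{proof}

The inequality $n>2^{4k}$ serves only to produce a block that is not a singleton. If all blocks are singletons, then $A_n^{\mathcal P}=A_n$, which is not representable by Lemmas~\ref{lem:valid} and~\ref{lem:fails}.

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:proof}

Part (1) is the conjunction of Lemmas~\ref{lem:valid} and~\ref{lem:fails} and Proposition~\ref{prop:small}.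

(2) Let $\forall x_1\dots\forall x_k\,\varphi$ be a universal sentence valid in $\mathbf R(\tau)$; if it has fewer than $k$ variables, add dummy ones. The truth of the quantifier-free formula $\varphi$ at $X_1,\dots,X_k\in A_n$ is the same in $A_n$ and in the $\tau$-subalgebra generated by $X_1,\dots,X_k$. For $n>2^{4k}$ this subalgebra lies in $\mathbf R(\tau)$, so the sentence holds in $A_n$. Thus $A_n$ satisfies all these sentences but not $\varepsilon_n$.

(3) Let $\mathbf R(\tau)\subseteq K\subseteq\mathbf V(\tau)$, and write $A_n$ also for the $\tau$-reduct. The $\tau_0$-reduct of a member of $\mathbf R(\tau)$ lies in $\mathbf R(\tau_0)$, so $\varepsilon_n$ is valid in $\mathbf R(\tau)$ and hence in $K$. Therefore $A_n\notin K$ for all $n\ge3$.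

Suppose that $K$ is axiomatized by universal sentences with at most $k\ge1$ variables. They are valid in $\mathbf R(\tau)$, so by the proof of (2) they hold in $A_n$ for $n>2^{4k}$. Then $A_n\in K$, a contradiction.

A finite set of first-order axioms need not be universal, so for finite axiomatizability we use ultraproducts. Recall \L o\'s's theorem: a first-order sentence holds in an ultraproduct of structures if and only if the set of indices at which it holds belongs to the ultrafilter. A nonprincipal ultrafilter contains all cofinite sets. Recall also that a class closed under isomorphisms, subalgebras and ultraproducts is the class of all models of its universal theory \cite[Thm.~V.2.20]{BS}.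

The class $\mathbf R(\tau)$ is closed under isomorphisms and subalgebras. It is also closed under ultraproducts. To see this, regard an algebra $A$ of relations on $U$ as a relational structure on the disjoint union of $A$ and $U$, with a unary predicate for $A$, the graphs of the operations, and the ternary relation ``$(u,v)\in X$''. First-order sentences express that elements of $A$ with the same pairs are equal and that each operation in $\tau$ is given by its set-theoretic definition. By \L o\'s's theorem an ultraproduct of such structures satisfies these sentences; its $A$-part is the ultraproduct of the algebras, and sending each element to its set of pairs is an isomorphism onto an algebra of relations on the $U$-part. Hence $\mathbf R(\tau)$ is the class of models of the universal sentences valid in it.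

Let $A^*$ be an ultraproduct of the algebras $A_n$, $n\ge3$, over a nonprincipal ultrafilter. Every universal sentence valid in $\mathbf R(\tau)$ holds in all but finitely many $A_n$ by the proof of (2), hence in $A^*$. So $A^*\in\mathbf R(\tau)\subseteq K$. If $K$ were axiomatized by finitely many sentences, with conjunction $\psi$, then every $A_n$ would satisfy $\neg\psi$, and so would $A^*$, contradicting $A^*\in K$. This completes the proof of Theorem~\ref{thm:strong}, and with it of Theorem~\ref{thm:main}. \qed

\begin{remark}
For Theorem~\ref{thm:main} alone, ultraproducts are not needed. If finitely many first-order sentences axiomatized $\mathbf V(\tau_0)$, then by compactness they would follow from finitely many valid equations. These equations would axiomatize the variety with a bounded number of variables, which part (2) of Theorem~\ref{thm:strong} excludes.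
\end{remark}

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Axiomatizability of positive algebras of binary relations},
\texttt{https://old.renyi.hu/pub/algebraic-logic/AMikAU11.pdf}

\bibitem{BS}
Burris and Sankappanavar, \emph{A Course in Universal Algebra}.

\end{thebibliography}
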